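# The rank-6 stable 2-systole of the 4-torus: flat metrics are not extremal, and the sharp constant

## 1. Two-forms in dimension four: self-duality and comass

Let $x_0,x_1,x_2,x_3$ be the coordinates of $\mathbb R^4$, and write $dx_{ij}=dx_i\wedge dx_j$ and $vol=dx_0\wedge dx_1\wedge dx_2\wedge dx_3$. The space $\Lambda^2$ of constant 2-forms is six-dimensional. Give it the Euclidean norm for which the $dx_{ij}$ with $i<j$ are orthonormal.

**Definition (self-dual and anti-self-dual forms).** $\Lambda^2=\Lambda^+\oplus\Lambda^-$, where $\Lambda^{\pm}$ is spanned by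
$$dx_{01}\pm dx_{23},\qquad dx_{02}\pm dx_{31},\qquad dx_{03}\pm dx_{12}.$$

The two summands are orthogonal and three-dimensional. Since $dx_{01}\wedge dx_{23}=dx_{02}\wedge dx_{31}=dx_{03}\wedge dx_{12}=vol$, one reads off, with $\alpha=\alpha_++\alpha_-$ and $\beta=\beta_++\beta_-$,
$$\alpha\wedge\beta=\big(\langle\alpha_+,\beta_+\rangle-\langle\alpha_-,\beta_-\rangle\big)\,vol. \tag{1}$$
In particular $\Lambda^+\wedge\Lambda^-=0$. This will be used several times.

*Example.* $dx_{01}=\frac12(dx_{01}+dx_{23})+\frac12(dx_{01}-dx_{23})$, so both parts of $dx_{01}$ have norm $1/\sqrt2$, and (1) gives $dx_{01}\wedge dx_{01}=(\frac12-\frac12)vol=0$.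

The same decomposition, with the same notation, applies to 2-vectors in $\Lambda_2\mathbb R^4$, and to the 2-forms at a point of any oriented Riemannian 4-manifold.

**Definition (comass).** The comass of a 2-form $\alpha$ at a point is the maximum of $\alpha(\xi)$ over unit simple 2-vectors $\xi$, that is, over $\xi=u\wedge w$ with $u,w$ orthonormal. Equivalently it is the least $C$ with $|\alpha(u,w)|\le C\,\mathrm{area}(u,w)$ for all $u,w$, where $\mathrm{area}(u,w)$ is the area of the parallelogram.

A 2-vector $\xi$ in $\mathbb R^4$ is simple exactly when $\xi\wedge\xi=0$, which by the analogue of (1) means $|\xi_+|=|\xi_-|$. So the unit simple 2-vectors are exactly the $(a+b)/\sqrt2$ with $a\in\Lambda^+$ and $b\in\Lambda^-$ unit vectors. Choosing $a$ and $b$ independently,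
$$\mathrm{comass}(\alpha)=\frac{|\alpha_+|+|\alpha_-|}{\sqrt2}. \tag{2}$$

*Example.* For $dx_{01}$ this gives $(\frac1{\sqrt2}+\frac1{\sqrt2})/\sqrt2=1$. A purely self-dual form $\alpha$ has comass $|\alpha|/\sqrt2$; for instance $dx_{01}+dx_{23}$ has norm $\sqrt2$ and comass $1$.

We shall need two volumes in $\mathbb R^3\times\mathbb R^3$. In polar coordinates in both factors, with the Dirichlet integral $\int_{s+t\le r}s^2t^2\,ds\,dt=\frac{\Gamma(3)^2}{\Gamma(7)}r^6$,
$$\big|\{|x|+|y|\le r\}\big|=(4\pi)^2\,\frac{4}{720}\,r^6=\frac{4\pi^2}{45}\,r^6, \qquad \big|\{\max(|x|,|y|)\le r\}\big|=\Big(\frac{4\pi}3\Big)^2r^6. \tag{3}$$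

## 2. The stable norm and the rank-6 systole

Let $M$ be a smooth compact orientable $n$-manifold with a Riemannian metric $g$.

**Definition (stable mass norm).** For an integral class $h\in H_p(M,\mathbb Z)$,
$$\|h\|_g=\lim_{N\to\infty}\frac1N\inf\{\mathrm{mass}_g(c)\},$$
where $c$ runs over integral Lipschitz $p$-cycles representing $Nh$. This extends to a norm on $H_p(M,\mathbb R)$, and the image $H_p(M,\mathbb Z)_{\mathbb R}$ of the integral classes is a lattice there.

We use two facts about it for $p=2$. The first is elementary.

**Fact 1 (lower bound by forms).** If $\psi$ is a smooth closed 2-form with comass $\le C$ everywhere, then $|\langle[\psi],h\rangle|\le C\|h\|_g$ for all $h\in H_2(M,\mathbb R)$.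

Indeed, if $c$ is a cycle representing $Nh$, then $N|\langle[\psi],h\rangle|=|\int_c\psi|\le C\,\mathrm{mass}_g(c)$. Divide by $N$, take the infimum over $c$, and let $N\to\infty$. This proves it for integral $h$, hence for rational $h$ by homogeneity and for real $h$ by continuity. The second fact says that this bound is optimal.

**Fact 2 (Federer, *Real flat chains, cochains and variational problems*, Indiana Univ. Math. J. 24 (1974)).** $\|h\|_g=\sup\langle[\varphi],h\rangle$ over smooth closed forms $\varphi$ with comass $\le1$ everywhere.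

*Example (flat tori).* Let $T=\mathbb R^4/\Gamma$ with the flat metric. Then $H_2(T,\mathbb R)=\Lambda_2\mathbb R^4$ and $H_2(T,\mathbb Z)_{\mathbb R}=\Lambda_2\Gamma$. If $\varphi$ is closed with comass $\le1$, its average over all translations is a constant form in the same class, because translations are homotopic to the identity, and its comass is still $\le1$ by convexity. So in Fact 2 constant forms suffice. By (2) we maximize $\langle\alpha_+,h_+\rangle+\langle\alpha_-,h_-\rangle$ subject to $|\alpha_+|+|\alpha_-|\le\sqrt2$, which gives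
$$\|h\|=\sqrt2\,\max(|h_+|,|h_-|). \tag{4}$$
For $\Gamma=\mathbb Z^4$ the class $e_0\wedge e_1$ has norm $1$, the area of a coordinate 2-torus. The class $e_0\wedge e_1+e_2\wedge e_3$ has norm $2$.

**Definition (Hausdorff–Busemann volume).** On a $k$-dimensional normed space, $\mathrm{Vol}_k$ is the Haar measure for which the unit ball of the norm has the volume of the Euclidean unit $k$-ball.

*Example.* In $(\mathbb R^2,\ell^\infty)$ the unit ball is a square of Lebesgue area $4$, so $\mathrm{Vol}_2$ is $\frac\pi4$ times Lebesgue measure and $\mathbb Z^2$ has covolume $\pi/4$. A smaller unit ball means a larger covolume.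

**Definition (rank-6 stable 2-systole).** For a 4-torus $T^4$, where $\dim H_2(T^4,\mathbb R)=6$,
$$\mathrm{stsys}_{2,6}(T^4,g)=\mathrm{Vol}_6\big(H_2(T^4,\mathbb R)/H_2(T^4,\mathbb Z)_{\mathbb R},\|\cdot\|_g\big)^{1/6}.$$

Let $B\subset H_2(T^4,\mathbb R)$ be the unit ball of $\|\cdot\|_g$, and let $|B|$ be its Lebesgue measure, normalized so that the lattice has covolume $1$. The Euclidean unit 6-ball has volume $\pi^3/6$, so
$$\mathrm{stsys}_{2,6}^6=\frac{\pi^3}{6}\cdot\frac1{|B|}. \tag{5}$$

*Example (flat tori, continued).* Let $V=\mathrm{Vol}(\mathbb R^4/\Gamma)$. By (4) and (3), the unit ball has Euclidean volume $(\frac{4\pi}3)^2\cdot\frac18=\frac{2\pi^2}9$. The lattice $\Lambda_2\Gamma$ has covolume $V^3$, since $\det\Lambda^2A=(\det A)^3$ for a $4\times4$ matrix $A$. So $|B|=\frac{2\pi^2}{9}V^{-3}$ and $\mathrm{stsys}_{2,6}^6=\frac{\pi^3}6\cdot\frac9{2\pi^2}V^3=\frac{3\pi}4V^3$. Hence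

(i) for every flat metric on $T^4$, $\mathrm{stsys}_{2,6}=(3\pi/4)^{1/6}\,\mathrm{Vol}^{1/2}$.

## 3. Does the flat constant bound every metric?

The problem comes from the paper printed as "IN RIEMANNIAN MANIFOLDS", http://msp.berkeley.edu/pjm/2023/325-1/pjm-v325-n1-p05-p.pdf. Two results are recorded there as known: statement (i) above, and

(ii) for every metric $g$ on $T^4$ that is conformal to a flat metric, $\mathrm{stsys}_{2,6}(T^4,g)^2\le(3\pi/4)^{1/3}\,\mathrm{Vol}(T^4,g)$, with equality only if $g$ is flat.

Whether the inequality in (ii) holds for metrics that are not conformally flat is stated as an open question. In plain words: on the 4-torus, if the volume is fixed, do flat metrics make the surfaces, measured by all six independent homology classes together, as large as possible? The problem is to prove or disprove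
$$\mathrm{stsys}_{2,6}(T^4,g)^2\le(3\pi/4)^{1/3}\,\mathrm{Vol}(T^4,g)\quad\text{for every Riemannian metric } g \text{ on } T^4.$$
The inequality is false in general, and the sharp constant can be found.

**Theorem A.** For every $c<(15\pi/8)^{1/3}$ there is a smooth Riemannian metric $g$ on $T^4$ with $\mathrm{stsys}_{2,6}(T^4,g)^2>c\,\mathrm{Vol}(T^4,g)$.

Since $\frac{15\pi}8=\frac52\cdot\frac{3\pi}4$, the proposed inequality fails for some metrics; by (ii), these are not conformal to flat metrics.

**Theorem B.** For every smooth metric $g$ on $T^4$, $\ \mathrm{stsys}_{2,6}(T^4,g)^2<(15\pi/8)^{1/3}\,\mathrm{Vol}(T^4,g)$.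

**Theorem C.** The set of values of $\mathrm{stsys}_{2,6}(T^4,g)^2/\mathrm{Vol}(T^4,g)$, over all smooth metrics $g$ on $T^4$, is exactly $(0,(15\pi/8)^{1/3})$. In particular the supremum is $(15\pi/8)^{1/3}$ and is not attained.

## 4. The harmonic-form bound and where it stops

A sensible person looks for an upper bound for the stable norm, hence a lower bound for $|B|$, in terms of volume. Harmonic forms give one for every metric.

Let $g$ be a smooth metric on $M=T^4$ and $V=\mathrm{Vol}(M,g)$. The intersection form of $T^4$ is a sum of three hyperbolic planes, so it has signature $(3,3)$. Choose $L^2$-orthonormal bases $\omega_1,\omega_2,\omega_3$ of the self-dual and $\eta_1,\eta_2,\eta_3$ of the anti-self-dual harmonic 2-forms. By Poincaré duality identify $H_2(M,\mathbb R)$ with $\mathbb R^3\times\mathbb R^3$: the pair $(x,y)$ is the class $h$ dual to $\psi=\sum x_i\omega_i+\sum y_j\eta_j$, so that $\langle[\varphi],h\rangle=\int_M\varphi\wedge\psi$. By (1) the intersection form is $|x|^2-|y|^2$ in these coordinates. It is unimodular on the lattice: if $A$ is the matrix of a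 lattice basis and $J=\mathrm{diag}(1,1,1,-1,-1,-1)$, then $\det(A^TJA)=\pm1$, so $|\det A|=1$. Thus the lattice has covolume $1$ in $\mathbb R^3\times\mathbb R^3$, and $|B|$ is ordinary Lebesgue measure in $(x,y)$.

**Proposition 1.** With the pointwise Gram matrices $G=(\langle\omega_i,\omega_j\rangle)$ and $H=(\langle\eta_i,\eta_j\rangle)$,
$$\|(x,y)\|_g\le N(x,y):=\sqrt2\int_M\max\big(\sqrt{x^TGx},\sqrt{y^THy}\big)\,dvol,\qquad \int_M\mathrm{tr}\,G\,dvol=\int_M\mathrm{tr}\,H\,dvol=3. \tag{6}$$

*Proof.* Let $\varphi$ be closed with comass $\le1$, i.e. $|\varphi_+|+|\varphi_-|\le\sqrt2$ by (2). By (1), pointwise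
$$\varphi\wedge\psi\le\big(|\varphi_+||\psi_+|+|\varphi_-||\psi_-|\big)vol\le\sqrt2\,\max(|\psi_+|,|\psi_-|)\,vol ,$$
and $|\psi_+|^2=x^TGx$, $|\psi_-|^2=y^THy$. Integrate and apply Fact 2. The trace identities say that the bases are $L^2$-orthonormal. $\square$

*The conformally flat case.* Let $g=e^{2u}g_0$ with $g_0$ flat of volume $1$. In dimension four the Hodge star on 2-forms depends only on the conformal class, so $g$ has the same harmonic 2-forms as $g_0$: the constant ones. Also $|\omega|_g=e^{-2u}|\omega|_{g_0}$ and $dvol_g=e^{4u}dvol_{g_0}$, so the $L^2$ products agree. A $g_0$-orthonormal basis of constant forms gives $G=H=e^{-4u}I$, and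
$$N(x,y)=\sqrt2\,\max(|x|,|y|)\int e^{2u}\,dvol_{g_0}\le\sqrt{2V}\,\max(|x|,|y|)$$
by Cauchy–Schwarz, since $\int e^{4u}dvol_{g_0}=V$. By (3), $|B|\ge(\frac{4\pi}3)^2(2V)^{-3}=\frac{2\pi^2}9V^{-3}$, and (5) gives (ii). If equality holds in (ii), then the Cauchy–Schwarz step is an equality, $u$ is constant, and $g$ is flat.

*Where this stops.* The argument used that at every point $G$ and $H$ are the same multiple of the identity. For a general metric (6) only fixes their integrals. A crude bound survives: replacing the maximum by the root of the sum and using Cauchy–Schwarz,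
$$N(x,y)\le\sqrt{2V}\Big(\int x^TGx+y^THy\Big)^{1/2}=\sqrt{2V}\,\sqrt{|x|^2+|y|^2},$$
so $|B|\ge\frac{\pi^3}6(2V)^{-3}$ and $\mathrm{stsys}_{2,6}^6\le8V^3$. This is weaker than the flat constant, since $8>3\pi/4$. To see whether the loss is real, suppose that $V=1$, that $G=2I$ and $H=0$ on one half of the volume, and $G=0$ and $H=2I$ on the other half. These profiles respect (6), and they give
$$N(x,y)=\sqrt2\Big(\tfrac12\sqrt2\,|x|+\tfrac12\sqrt2\,|y|\Big)=|x|+|y|.$$
The unit ball of $N$ then has volume $\frac{4\pi^2}{45}$, smaller than the flat value $\frac{2\pi^2}9$. This computation does not produce a metric: a smooth metric cannot have such discontinuous $G$ and $H$. It tells us what to look for: metrics for which, approximately, self-dual classes live on one half of the volume and anti-self-dual classes on the other half. The corresponding constant is $\frac{\pi^3}6\cdot\frac{45}{4\pi^2}=\frac{15\pi}8$.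

## 5. Two quaternionic quotients of the torus

To separate the two kinds of classes, we first find two spaces that each see only one kind. Identify $\mathbb R^4=\mathbb H$, and let $T=\mathbb R^4/\mathbb Z^4$ with its flat metric $g_0$. Put
$$G_1=\{\pm1,\pm L_i,\pm L_j,\pm L_k\},\qquad G_2=cG_1c,\quad c(x)=\bar x,$$
where $L_q$ is left multiplication by $q$. Since $cL_ic(x)=\overline{i\bar x}=-xi$, the group $G_2$ consists of right multiplications. Both groups have order 8, lie in $SO(4)$, consist of signed permutation matrices, and so act on $T$. Let $X_a=T/G_a$ with projection $p_a:T\to X_a$, $a=1,2$.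

**Step 1: invariant 2-forms.** We show that $X_1$ sees only $\Lambda^-$ and $X_2$ only $\Lambda^+$.

From $ix=-x_1+x_0i-x_3j+x_2k$ and $jx=-x_2+x_3i+x_0j-x_1k$ we get
$$L_i^*:(dx_0,dx_1,dx_2,dx_3)\mapsto(-dx_1,dx_0,-dx_3,dx_2),\quad L_j^*:(dx_0,dx_1,dx_2,dx_3)\mapsto(-dx_2,dx_3,dx_0,-dx_1).$$
So $L_i^*$ fixes $dx_{01}$ and $dx_{23}$, sends $dx_{02}\mapsto-dx_{31}$, $dx_{31}\mapsto-dx_{02}$, $dx_{03}\mapsto-dx_{12}$, $dx_{12}\mapsto-dx_{03}$. And $L_j^*$ fixes $dx_{02}$ and $dx_{31}$, sends $dx_{01}\mapsto-dx_{23}$, $dx_{23}\mapsto-dx_{01}$, $dx_{03}\mapsto-dx_{12}$, $dx_{12}\mapsto-dx_{03}$. Both fix the three anti-self-dual forms $dx_{01}-dx_{23}$, $dx_{02}-dx_{31}$, $dx_{03}-dx_{12}$. On the three self-dual forms $dx_{01}+dx_{23}$, $dx_{02}+dx_{31}$, $dx_{03}+dx_{12}$ they act by the signs $(+,-,-)$ and $(-,+,-)$, so no nonzero self-dual form is invariant. Hence $(\Lambda^2)^{G_1}=\Lambda^-$. The map $c$ reverses orientation, so $c^*$ exchanges $\Lambda^+$ and $\Lambda^-$, and $(\Lambda^2)^{G_2}=\Lambda^+$. Identify $H^2(T;\mathbb R)=\Lambda^2$. Since $p_a\circ\gamma=p_a$ for $\gamma\in G_a$,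
$$p_1^*H^2(X_1;\mathbb R)\subset\Lambda^-,\quad p_2^*H^2(X_2;\mathbb R)\subset\Lambda^+,\quad\text{so}\quad p_1^*a\cup p_2^*b=0\ \text{ for all } a,b. \tag{7}$$

**Step 2: triangulation.** We make $p_a$ a simplicial map, so that $X_a$ becomes a complex of flat simplices.

**Definition (regular action).** A simplicial action of a group $G$ is regular if, whenever $v_0,\dots,v_n$ span a simplex and $g_0v_0,\dots,g_nv_n$ span a simplex (repetitions allowed), there is one $g\in G$ with $gv_i=g_iv_i$ for all $i$. (See Bredon, *Introduction to Compact Transformation Groups*, Ch. III.)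

*Example.* The flip of the interval $[0,1]$ with vertices $0,1$ is not regular: with $v_0=0$, $v_1=1$, the elements $g_0=1$ and $g_1=\text{flip}$ give $g_0v_0=g_1v_1=0$, which no single $g$ achieves. With the extra vertex $\frac12$ it is regular, and the quotient is one edge.

The cubes of side $\frac15$ with vertices in $\frac15\mathbb Z^4$ give a regular cell structure on $T$, invariant under both groups. Its barycentric subdivision is a simplicial complex whose simplices are flags of cells. The groups preserve the dimension of cells, and a flag has at most one cell of each dimension, so: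

(A) if $v$ and $gv$ are vertices of one simplex, then $gv=v$.

Subdivide barycentrically once more. Property (A) holds again for the same reason. The action is now regular. Indeed, let $s_0\subset\dots\subset s_n$ be a flag of simplices of the previous complex such that $g_0s_0,\dots,g_ns_n$ also form a flag. Comparing dimensions, $g_is_i\subset g_ns_n$. Put $h_i=g_n^{-1}g_i$, so $h_is_i\subset s_n$. For a vertex $v$ of $s_i$, both $v$ and $h_iv$ are vertices of $s_n$, so $h_iv=v$ by (A). Hence $h_is_i=s_i$, that is, $g_is_i=g_ns_i$, and $g=g_n$ works.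

By (A), $p_a$ is injective on each simplex. By regularity, two simplices whose vertices have the same orbits are carried to each other by one group element, matching the vertices. So $X_a$ is a finite simplicial complex whose simplices are the $G_a$-orbits of simplices of $T$, $p_a$ is simplicial, and simplices map isomorphically. All vertices in $T$ are rational. The group acts by orientation-preserving isometries, so each simplex of $X_a$ carries a flat metric, compatible with faces, and each 4-simplex an orientation.

**Step 3: fundamental class and volume.** We count preimages. An element of $G_a$ that preserves a 4-simplex fixes its vertices by (A), hence fixes it pointwise; a linear map that is the identity modulo $\mathbb Z^4$ on an open set is the identity. So every open 4-simplex of $X_a$ has exactly 8 preimages, each mapped isometrically and preserving orientation. Let $[X_a]$ be the sum of all oriented 4-simplices. Then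
$$p_{a*}[T]=8[X_a],\qquad \mathrm{Vol}(X_a)=\tfrac18, \tag{8}$$
as simplicial chains, and $[X_a]$ is a cycle because $8[X_a]$ is.

**Step 4: $X_a$ is simply connected.** This will make the homotopy theory computable by homology. The point $0$ is a vertex fixed by $G_a$. Any loop at $p_a(0)$ is homotopic to an edge loop. An edge loop lifts edge by edge to $T$, starting at $0$: the edges over a given edge form one orbit and $G_a$ is transitive on fibers, so some lift of the next edge starts where we are. The lift ends in $p_a^{-1}(p_a(0))=\{0\}$. So $\pi_1(T,0)\to\pi_1(X_a)$ is onto. The group $\pi_1(T,0)$ is generated by the loops $t\mapsto te_i$, $0\le t\le1$. Because $-1\in G_a$,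
$$p_a(te_i)=p_a(-te_i)=p_a((1-t)e_i),$$
so the image loop is a path followed by its reverse, hence null-homotopic. Thus $\pi_1(X_a)=1$.

## 6. From the product to the wedge

*A first candidate, and its defect.* The map $p=(p_1,p_2):T\to X_1\times X_2$ sees all of $H^2$. Pull back the product metric: off the lower-dimensional simplices each $p_a$ is a local isometry, so the result is $2g_0$. This is flat and nothing is gained. At every point of $T$ both factors are active and the two metrics add, which gives volume $\mathrm{Vol}(2g_0)=4$. If we could replace the product by the wedge $X_1\vee X_2$, then only one factor would be active at each point, the volumes would add instead, and in this normalization we would hope for $1+1=2$. So we want to push $p$ into the wedge. The obstruction is dual to the cup products $p_1^*a\cup p_2^*b$, and these vanish by (7).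

Let $Y=X_1\times X_2\supset W=X_1\vee X_2$, the wedge taken at the vertices $p_a(0)$. We recall the tools. The relative Künneth theorem for $(Y,W)=(X_1,pt)\times(X_2,pt)$ says that $H_n(Y,W)$ is the sum of the $H_i(X_1,pt)\otimes H_j(X_2,pt)$ with $i+j=n$ and the $\mathrm{Tor}(H_i(X_1,pt),H_j(X_2,pt))$ with $i+j=n-1$. The relative Hurewicz theorem says: for a CW pair $(A,A_0)$ with $A,A_0$ simply connected and $H_n(A,A_0)=0$ for $n<4$, one has $\pi_n(A,A_0)=0$ for $n<4$ (the pair is 3-connected), and $\pi_4(A,A_0)\cong H_4(A,A_0)$ by sending a map of $(Q,\partial Q)$, $Q=[0,1]^4$, to the image of $[Q,\partial Q]$. Base points can be ignored since $A_0$ is simply connected. Finally, a map from a complex of dimension $\le3$ to $A$ is homotopic into $A_0$ if $(A,A_0)$ is 3-connected, and a map $(Q,\partial Q)\to(A,A_0)$ with class $0$ in $\pi_4(A,A_0)$ is homotopic rel $\partial Q$ into $A_0$.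

**Step 5: the obstruction group.** Since $H_0(X_a,pt)=H_1(X_a,pt)=0$, tensor terms need $i,j\ge2$, so $n\ge4$, and Tor terms need $n\ge5$. So $H_n(Y,W)=0$ for $n\le3$ and $H_4(Y,W)\cong H_2(X_1)\otimes H_2(X_2)$. As $W$ and $Y$ are simply connected, $(Y,W)$ is 3-connected and $\pi_4(Y,W)\cong H_4(Y,W)$.

**Step 6: the obstruction is torsion, and multiplication kills it.** For $a\in H^2(X_1;\mathbb Q)$ and $b\in H^2(X_2;\mathbb Q)$, the pairing of $a\times b\in H^4(Y,W;\mathbb Q)$ with the image of $p_*[T]$ in $H_4(Y,W)$ is $\langle p_1^*a\cup p_2^*b,[T]\rangle=0$ by (7). These classes span $H^4(Y,W;\mathbb Q)=\mathrm{Hom}(H_4(Y,W),\mathbb Q)$. So the image of $p_*[T]$ in the finitely generated group $H_4(Y,W)$ is torsion. Choose $m\ge1$ annihilating it. Let $[m]:T\to T$ be multiplication by $m$; it has degree $m^4$ and acts on $H^2$ as $m^2$. Put $P=p\circ[m]$. Then $P_*[T]=m^4p_*[T]$ has image $0$ in $H_4(Y,W)$.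

**Step 7: a map into the wedge.** We deform $P$ into $W$. Give $T$ its CW structure with one 4-cell, with characteristic map $\chi:Q\to T$ and 3-skeleton $T^{(3)}=\chi(\partial Q)$. Since $(Y,W)$ is 3-connected, $P$ is homotopic to a map $P'$ with $P'(T^{(3)})\subset W$. The class $[T]$ corresponds to $[Q,\partial Q]$ under $H_4(T)\to H_4(T,T^{(3)})\cong H_4(Q,\partial Q)$, so the class of $P'\chi$ in $\pi_4(Y,W)\cong H_4(Y,W)$ is the image of $P_*[T]$, which is $0$. So $P'\chi$ is homotopic rel $\partial Q$ into $W$. This gives $f_0:T\to W$, homotopic to $P$ in $Y$. By cellular approximation we may assume $f_0(T^{(3)})\subset W_0$, where $W_0$ is the 3-skeleton of $W$.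

**Step 8: the degree.** We record how often $f_0$ covers $W$ homologically. Put $d=8m^4$. Let $pr_a$ denote the projection to $X_a$. Since $pr_af_0\simeq p_a\circ[m]$, (8) gives $(pr_af_0)_*[T]=m^4\cdot8[X_a]=d[X_a]$. As $W$ has dimension 4, $H_4(W)=Z_4(W)=Z_4(X_1)\oplus Z_4(X_2)$, so
$$f_{0*}[T]=d\,([X_1]+[X_2])\quad\text{in } Z_4(W)\subset C_4(W)=H_4(W,W_0). \tag{9}$$

## 7. Covering every 4-simplex exactly $d$ times

We want to pull the metric of $W$ back. The volume of the pullback counts preimages without signs, so a map that folds has too much volume. Equation (9) controls the signed count only. In this section $f_0$ is replaced by a map that covers each open 4-simplex exactly $d$ times, isometrically up to scale, and sends everything else into the 3-dimensional set $W_0$.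

Since $W$ arises from $W_0$ by attaching 4-cells, $W_0$ is simply connected and $H_n(W,W_0)=0$ for $n\le3$. By relative Hurewicz, maps of pairs $(Q,\partial Q)\to(W,W_0)$, up to homotopy of pairs, are classified by the image of $[Q,\partial Q]$ in $H_4(W,W_0)=C_4(W)$. Fix a vertex $w_0\in W_0$.

**Step 9: a model map $F$ on the cube.** We build by hand a map with the right class and no folding. Let $D=d\cdot\#\{\text{4-simplices of }W\}$ and cut $Q$ into slabs $Q_l=\{\frac{l-1}D\le x_0\le\frac lD\}$, $1\le l\le D$. Assign to each $l$ a 4-simplex $\sigma(l)$ of $W$ so that each is assigned exactly $d$ times. Lift $\sigma(l)$ to a simplex of $\mathbb R^4$ (through $T$), choose a simplex $\sigma_l\subset\mathrm{int}\,Q_l$ positively homothetic to the lift, and let $F|_{\sigma_l}:\sigma_l\to\sigma(l)$ be the resulting orientation-preserving homothety.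

Radial projection from an interior point of $\sigma_l$ identifies $Q_l\setminus\mathrm{int}\,\sigma_l$ with $\partial Q_l\times[0,1]$, with $\partial\sigma_l$ corresponding to $\partial Q_l\times0$. On $\partial Q_l\times0$ we have the given map to $\partial\sigma(l)\subset W_0$. Let $J_l$ be the union of all 3-faces of $Q_l$ except the one in $\{x_3=1\}$; it is a 3-disc. So the given map restricted to $J_l$ is homotopic in $W_0$ to the constant $w_0$. By the homotopy extension property there is a homotopy $\partial Q_l\times[0,1]\to W_0$ from the given map to a map that sends $J_l$ to $w_0$. This defines $F$ on $Q_l$. The common face of two neighboring slabs lies in a hyperplane $x_0=\mathrm{const}$, hence in both sets $J_l$ and $J_{l+1}$, where $F=w_0$. So $F:(Q,\partial Q)\to(W,W_0)$ is well defined and continuous, and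
$$F\Big(Q\setminus\bigcup_l\mathrm{int}\,\sigma_l\Big)\subset W_0.$$
By excision, in $H_4(W,W_0)$ we have $F_*[Q,\partial Q]=\sum_lF_*[\sigma_l,\partial\sigma_l]=\sum_\sigma d\,[\sigma]$, the sum over all 4-simplices of $W$. By (9) this equals $(f_0\chi)_*[Q,\partial Q]$. So $F$ and $f_0\chi$ are homotopic as maps of pairs. In particular $F|_{\partial Q}\simeq f_0\chi|_{\partial Q}$ in $W_0$.

**Step 10: gluing $F$ into $T$.** We need boundary values that descend to $T$. Put a scaled copy of $F$ on a concentric smaller cube in $Q$. On the remaining collar, a copy of $\partial Q\times[0,1]$, put a homotopy in $W_0$ from $F|_{\partial Q}$ to $f_0\chi|_{\partial Q}$. The result agrees with $f_0\chi$ on $\partial Q$, so it induces $f:T\to W$. Call the scaled simplices $\sigma_l$ again and let $T'=T\setminus\bigcup_l\mathrm{int}\,\sigma_l$. Then $f=f_0$ on $T^{(3)}$, each $f|_{\sigma_l}$ is a homothety onto $\sigma(l)$, and $f(T')\subset W_0$.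

**Step 11: a triangulation of $T$ adapted to the $\sigma_l$.** This prepares the PL approximation. The vertices of the simplices in $\mathbb R^4$ over $X_a$ are rational, so the facet hyperplanes of the $\sigma_l$ have rational normals. The $\mathbb Z^4$-translates of a hyperplane $n\cdot x=c$ with $n$ a primitive integer vector are $n\cdot x\in c+\mathbb Z$, a locally finite family. So all $\mathbb Z^4$-translates of all these hyperplanes, together with the hyperplanes $x_i\in\frac13\mathbb Z$, form a locally finite periodic collection. It induces on $T$ a finite regular cell structure by convex polytopes; closed cells embed in $T$ because they lie in cubes of side $\frac13$. Each $\sigma_l$ is an intersection of half-spaces bounded by hyperplanes of the collection, hence a union of cells. Let $K_0$ be a barycentric subdivision. It is a triangulation of $T$ by flat affine simplices in which every $\sigma_l$ is a subcomplex.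

**Step 12: PL approximation.** We make $f$ simplicial without touching it on the $\sigma_l$. Zeeman's relative simplicial approximation theorem (Proc. Camb. Phil. Soc. 60 (1964) 39–43) states: if $f:|K|\to|M|$ is continuous, $K,M$ are finite complexes, and $f$ is simplicial on a subcomplex $L\subset K$, then there are a subdivision of $K$ still containing $L$ as a subcomplex and a simplicial map from it to $M$ that agrees with $f$ on $L$ and is homotopic to $f$ rel $|L|$.

The map $f$ on $\partial T'=\bigsqcup\partial\sigma_l$ is PL with values in $W_0$. So it is simplicial $L\to M$ for suitable subdivisions $L$ of $K_0|_{\partial T'}$ and $M$ of $W_0$. Extend $L$ to a subdivision $K_1$ of $K_0$, and apply Zeeman's theorem to $f|_{T'}:T'\to W_0$, with $T'$ triangulated by $K_1$. Replace $f|_{T'}$ by the resulting PL map, which is homotopic to the old one in $W_0$ rel $\partial T'$. Now $f:T\to W$ is PL, so there are subdivisions $K$ of $K_0$ and $W'$ of $W$ for which $f:K\to W'$ is simplicial. To summarize: $K$ consists of flat affine simplices, the $\sigma_l$ are subcomplexes, $f$ is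 affine on simplices of $K$, it is a homothety $\sigma_l\to\sigma(l)$ on each $\sigma_l$, and it has rank $\le3$ on all 4-simplices of $K$ not contained in some $\sigma_l$, because those lie in $T'$ and map into $W_0$.

**Step 13: the effect on $H^2$.** We check that $f$ still sees the classes that $p\circ[m]$ sees. The set $T^{(3)}$ lies in $T'$. On it, $f$ is homotopic in $W$ to $f_0$, and $f_0\simeq P$ in $Y$. So $pr_af$ and $p_a\circ[m]$ are homotopic on $T^{(3)}$. Since $H^2(T,T^{(3)})=0$, the restriction $H^2(T)\to H^2(T^{(3)})$ is injective. Therefore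
$$(pr_af)^*=[m]^*p_a^*=m^2p_a^*\quad\text{on } H^2(X_a;\mathbb R). \tag{10}$$

## 8. Pulling back the metric and bounding the stable norm from below

**Step 14: the metrics $g_\varepsilon$.** We turn the degenerate pullback metric into smooth metrics with almost the same volume. On the interior of each 4-simplex of $K$ let $S=f^*g_W$, where $g_W$ is the flat metric on simplices of $W$. It is a constant semidefinite form there. Fix $C$ with $S\le Cg_0$, and let $Z$ be the 3-skeleton of $K$, a compact null set. For $\varepsilon\in(0,1)$ take a smooth $\chi_\varepsilon:T\to[0,1]$ that equals $1$ near $Z$ and has $\mathrm{Vol}_{g_0}(\mathrm{supp}\,\chi_\varepsilon)<\varepsilon$. Put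
$$g_\varepsilon=(1-\chi_\varepsilon)(S+\varepsilon g_0)+\chi_\varepsilon(C+1)g_0.$$
Near $Z$ this is $(C+1)g_0$, and off $Z$ the form $S$ is locally constant, so $g_\varepsilon$ is a smooth Riemannian metric. Since $S\le S+\varepsilon g_0\le(C+1)g_0$ and $S\le(C+1)g_0$, we have $S\le g_\varepsilon\le(C+1)g_0$ off $Z$.

For the volume, bound the density by $(C+1)^2$ on $\mathrm{supp}\,\chi_\varepsilon$. Outside $\bigcup\sigma_l$ the rank of $S$ is at most 3, so $\det S=0$; on $\sigma_l$ the integral of $\sqrt{\det S}$ is $\mathrm{Vol}(\sigma(l))$. Since $S$ takes only finitely many values,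
$$\mathrm{Vol}(g_\varepsilon)\le\int_{T\setminus Z}\sqrt{\det(S+\varepsilon g_0)}+(C+1)^2\varepsilon\ \xrightarrow[\varepsilon\to0]{}\ \int\sqrt{\det S}=d\,(\mathrm{Vol}X_1+\mathrm{Vol}X_2)=\frac d4=2m^4. \tag{11}$$

It remains to bound the stable norm of $g_\varepsilon$ from below, by Fact 1. Let $\alpha_1\in\Lambda^-$ and $\alpha_2\in\Lambda^+$ be constant forms of comass $\le1$, i.e. $|\alpha_a|\le\sqrt2$ by (2). Since $\alpha_a$ is $G_a$-invariant, restricting it to any lift of a simplex of $X_a$ gives a constant form on that simplex that does not depend on the lift and is compatible with faces. Together these give a compatible family $\alpha$ on $W$, and on $W'$. Let $\theta=f^*\alpha$, a family of constant forms on the simplices of $K$, compatible with faces. It is not smooth across faces, so we cannot use it directly. We find its class, write it as a smooth form plus an exact term, and mollify.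

**Step 15: comass of $\theta$.** We check that $\theta$ is admissible off $Z$. In the interior of a 4-simplex of $K$, $f$ maps into one simplex of $X_1$ or $X_2$, where $\alpha$ has comass $\le1$. So
$$|\theta(u,w)|\le\mathrm{area}_{g_W}(df\,u,df\,w)=\mathrm{area}_S(u,w)\le\mathrm{area}_{g_\varepsilon}(u,w).$$
The last step holds because $\mathrm{area}^2$ is the determinant of a $2\times2$ Gram matrix, and determinants of semidefinite matrices are monotone. So $\mathrm{comass}_{g_\varepsilon}(\theta)\le1$ off $Z$.

**Step 16: the simplicial class of $\theta$.** We show that $c_\theta:s\mapsto\int_s\theta$ represents $m^2[\alpha_1+\alpha_2]$. The cochain $c_\alpha:s\mapsto\int_s\alpha$ on $W'$ is a cocycle: $\int_{\partial t}\alpha=\int_td\alpha=0$ for a 3-simplex $t$, since $\alpha$ is constant on it. Since $f:K\to W'$ is simplicial, $c_\theta$ is the pullback of $c_\alpha$ (degenerate images contribute $0$ on both sides). Let $A_a\in H^2(X_a;\mathbb R)$ be the class of $s\mapsto\int_s\alpha_a$; integrals are additive under subdivision, so it does not matter which triangulation is used.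 As $H^2(W;\mathbb R)=H^2(X_1;\mathbb R)\oplus H^2(X_2;\mathbb R)$ by restriction, $c_\alpha$ represents $pr_1^*A_1+pr_2^*A_2$. Since $p_a$ is simplicial, $p_a^*A_a$ is the class of $s\mapsto\int_s\alpha_a$ on the triangulation of $T$ from Step 2, that is, $[\alpha_a]$. By (10),
$$[c_\theta]=m^2[\alpha_1+\alpha_2]\quad\text{in } H^2(T;\mathbb R).$$

**Step 17: an explicit primitive.** We write $\theta-m^2(\alpha_1+\alpha_2)=d\lambda$ with $\lambda$ piecewise linear. Let $\theta'=\theta-m^2(\alpha_1+\alpha_2)$, a compatible family of constant 2-forms on the simplices of $K$. By Step 16 there is a simplicial 1-cochain $b$ on $K$ with $\int_s\theta'=(\delta b)(s)$ for all oriented 2-simplices $s$. On a simplex with vertices $v_i$ and barycentric coordinates $t_i$, let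
$$\lambda=\sum_{i<j}b(v_iv_j)\,(t_i\,dt_j-t_j\,dt_i).$$
On the edge $v_iv_j$, with $t_j=t$ and $t_i=1-t$, the form $t_idt_j-t_jdt_i$ equals $dt$; so $\int_e\lambda=b(e)$ for every edge $e$. The family $\lambda$ is compatible with faces, because $t_k=0$ on the face opposite to $v_k$. And $d\lambda=\sum_{i<j}2b(v_iv_j)\,dt_i\wedge dt_j$ is constant on each simplex. By Stokes, $\int_sd\lambda=(\delta b)(s)=\int_s\theta'$ for every 2-face $s$. A constant 2-form $\omega$ on a simplex is determined by its integrals over the faces $v_0v_jv_k$, which are $\frac12\omega(v_j-v_0,v_k-v_0)$. Hence $\theta'=d\lambda$ on every simplex of $K$.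

The equation also holds weakly on $T$. For a smooth 2-form $\gamma$, sum over the 4-simplices $\tau$ of $K$:
$$\sum_\tau\int_\tau d(\lambda\wedge\gamma)=\sum_\tau\int_{\partial\tau}\lambda\wedge\gamma=0,$$
because each 3-face occurs twice with opposite orientations and the restrictions of $\lambda$ to it agree. As $d(\lambda\wedge\gamma)=\theta'\wedge\gamma-\lambda\wedge d\gamma$ on each $\tau$, this is the weak form of $d\lambda=\theta'$.

**Step 18: mollification.** We now obtain smooth closed forms. Let $\theta_\eta,\lambda_\eta$ be the convolutions of $\theta,\lambda$ on the group $T$ with a mollifier supported in a ball of radius $\eta$. They are smooth. Convolution fixes constant forms and commutes with the weak $d$, so $\theta_\eta=m^2(\alpha_1+\alpha_2)+d\lambda_\eta$. So $\theta_\eta$ is closed and $[\theta_\eta]=m^2[\alpha_1+\alpha_2]$. Fix $\varepsilon$. If $u,w$ are $g_\varepsilon$-orthonormal at $x$, then $\theta_\eta(u,w)$ at $x$ is an average of values $\theta_y(u,w)$ with $|y-x|\le\eta$. By Step 15 these are, for almost every $y$, at most the $g_\varepsilon(y)$-area of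 $(u,w)$, which is $1+o(1)$ uniformly as $\eta\to0$ by uniform continuity of $g_\varepsilon$. So $\mathrm{comass}_{g_\varepsilon}(\theta_\eta)\le1+o(1)$.

**Step 19: conclusion of Theorem A.** Fact 1, with $\eta\to0$, gives $\|h\|_{g_\varepsilon}\ge m^2\langle\alpha_1+\alpha_2,h\rangle$ for all $\alpha_1\in\Lambda^-$, $\alpha_2\in\Lambda^+$ with $|\alpha_a|\le\sqrt2$. Taking the supremum, for $h=h_++h_-\in H_2(T,\mathbb R)=\Lambda_2\mathbb R^4$,
$$\|h\|_{g_\varepsilon}\ge\sqrt2\,m^2\,(|h_+|+|h_-|). \tag{12}$$
The lattice $\Lambda_2\mathbb Z^4$ has the orthonormal basis $e_i\wedge e_j$, so it has covolume $1$. By (3), $|B|\le\frac{4\pi^2}{45}(\sqrt2m^2)^{-6}=\frac{4\pi^2}{45}\cdot\frac1{8m^{12}}$, and by (5) $\mathrm{stsys}_{2,6}(g_\varepsilon)^6\ge\frac{\pi^3}6\cdot\frac{45}{4\pi^2}\cdot8m^{12}=\frac{15\pi}8\cdot8m^{12}$. By (11), $\limsup_{\varepsilon\to0}\mathrm{Vol}(g_\varepsilon)^3\le8m^{12}$. Hence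
$$\liminf_{\varepsilon\to0}\frac{\mathrm{stsys}_{2,6}(T^4,g_\varepsilon)^2}{\mathrm{Vol}(T^4,g_\varepsilon)}\ge\Big(\frac{15\pi}8\Big)^{1/3}>\Big(\frac{3\pi}4\Big)^{1/3},$$
which proves Theorem A. $\blacksquare$

## 9. The sharp upper bound by an exponential average

We return to an arbitrary smooth $g$ and to Proposition 1. The profile of Section 4 suggests that the extremal norm is $N_0(x,y)=\sqrt V(|x|+|y|)$, and we want $|\{N\le1\}|\ge|\{N_0\le1\}|$. The pointwise inequality $N\le N_0$ is false: for a flat metric with $V=1$, $N(x,0)=\sqrt2|x|>|x|$. But it is enough to have $N\le N_0$ on average for the right probability measure, because volumes of balls are exponential integrals: for any norm on $\mathbb R^6$,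
$$\int_{\mathbb R^6}e^{-\|z\|}\,dz=6!\,\big|\{\|z\|\le1\}\big|. \tag{13}$$
(Write $e^{-\|z\|}=\int_{\|z\|}^\infty e^{-r}dr$ and exchange integrals; $\int_0^\infty r^6e^{-r}dr=6!$.) The average against $e^{-N_0}$ reduces to a one-parameter inequality.

**Lemma 2.** Let $a,b$ be independent random variables with density $\frac12t^2e^{-t}$ on $(0,\infty)$. For $\mathsf c,\mathsf s\ge0$, $\ E\max(a\mathsf c,b\mathsf s)\le3\sqrt{\mathsf c^2+\mathsf s^2}$, with equality if and only if $\mathsf c\mathsf s=0$.

*Proof.* If $\mathsf c\mathsf s=0$, equality holds since $Ea=Eb=3$. Let $\mathsf c,\mathsf s>0$. Write $a=\rho w$ and $b=\rho(1-w)$, where $\rho=a+b$ is Gamma distributed with parameter 6 (mean 6) and independent of $w$, which has the Beta$(3,3)$ density $30w^2(1-w)^2$. Put $u=\mathsf s/(\mathsf s+\mathsf c)\in(0,1)$. Since $(1-w)\mathsf s-w\mathsf c=(\mathsf s+\mathsf c)(u-w)$,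
$$\max(a\mathsf c,b\mathsf s)=\rho\,\big[w\mathsf c+(\mathsf s+\mathsf c)(u-w)_+\big].$$
Next,
$$E(u-w)_+=30\int_0^u(u-t)(t^2-2t^3+t^4)\,dt=30\Big(\frac{u^4}{12}-\frac{u^5}{10}+\frac{u^6}{30}\Big)=\tfrac52u^4-3u^5+u^6.$$
As $E\rho=6$ and $Ew=\frac12$, it follows that
$$\frac{E\max(a\mathsf c,b\mathsf s)}{3(\mathsf s+\mathsf c)}=1-u+D,\qquad D=u^4(5-6u+2u^2),$$
and we must show $1-u+D<\sqrt{(1-u)^2+u^2}$ for $0<u<1$. Exchanging $a$ and $b$ exchanges $u$ and $1-u$, so assume $u\le\frac12$. Let $k=D/u^2=u^2(5-6u+2u^2)$. Squaring, subtracting $(1-u)^2$ and dividing by $u^2$, the claim becomes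
$$2(1-u)k+u^2k^2<1.$$
We have $k'=2u(5-9u+4u^2)=2u(1-u)(5-4u)>0$, so $k\le k(\frac12)=\frac58$. Next,
$$\big(2(1-u)k\big)'=2u\big[\,2(1-u)^2(5-4u)-u(5-6u+2u^2)\,\big].$$
On $[0,\frac12]$ the first term in the bracket is decreasing, hence at least its value $\frac32$ at $\frac12$. The second term $5u-6u^2+2u^3$ has derivative $5-12u+6u^2$, which is decreasing on $[0,\frac12]$ and so at least $\frac12$; hence this term is increasing and at most its value $\frac54$ at $\frac12$. The bracket is positive, so $2(1-u)k$ is increasing and at most its value $\frac58$ at $u=\frac12$. The sum is at most $\frac58+\frac14\cdot\frac{25}{64}=\frac{185}{256}<1$. $\square$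

**Step 20: the average of $N$ is at most that of $N_0$.** Let $\kappa=\sqrt V$, and let $\mathsf P$ be the probability measure on $\mathbb R^3\times\mathbb R^3$ with density $\mathcal Z^{-1}e^{-\kappa(|x|+|y|)}$. By (13) and (3), $\mathcal Z=6!\,\frac{4\pi^2}{45}\kappa^{-6}$. Write $x=|x|u$ and $y=|y|v$. In polar coordinates the density factors, so under $\mathsf P$ the variables $\kappa|x|$ and $\kappa|y|$ have the density $\frac12t^2e^{-t}$ of Lemma 2, $u$ and $v$ are uniform on $S^2$, and all four are independent. At each point of $M$ apply, for fixed $u,v$, Lemma 2 with $\mathsf c=\sqrt{u^TGu}$ and $\mathsf s=\sqrt{v^THv}$; then Jensen for the square root with $E(u^TGu)=\frac13\mathrm{tr}\,G$ and $E(v^THv)=\frac13\mathrm{tr}\,H$; then Cauchy–Schwarz on $M$ with (6):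
$$E_{\mathsf P}N\le\frac{3\sqrt2}\kappa\int_ME\sqrt{u^TGu+v^THv}\,dvol\le\frac{3\sqrt2}\kappa\int_M\sqrt{\tfrac{\mathrm{tr}G+\mathrm{tr}H}3}\,dvol\le\frac{3\sqrt2}\kappa\,\sqrt V\,\sqrt{\tfrac63}=6. \tag{14}$$
Also $E_{\mathsf P}[\kappa(|x|+|y|)]=3+3=6$.

**Step 21: from the average to the volume.** By (13), Proposition 1, and Jensen for the exponential,
$$6!\,|B|=\int e^{-\|z\|_g}dz\ge\int e^{-N(z)}dz=\mathcal Z\,E_{\mathsf P}\,e^{\kappa(|x|+|y|)-N}\ge\mathcal Z\,e^{6-E_{\mathsf P}N}\ge\mathcal Z. \tag{15}$$
So $|B|\,V^3\ge\frac{4\pi^2}{45}$, which by (5) says $\mathrm{stsys}_{2,6}^6\le\frac{15\pi}8V^3$.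

**Step 22: strictness.** We exclude equality. If it held, (15) would force $E_{\mathsf P}N=6$, so (14) would be an equality throughout. Equality in Cauchy–Schwarz makes $\mathrm{tr}\,G+\mathrm{tr}\,H$ constant, and the constant is positive since the integral is $6$. The deficit in Lemma 2 is nonnegative and continuous in $(\mathsf c,\mathsf s)$, so equality in the first step of (14) forces it to vanish at every point of $M$ and for all $u,v$; that is, $(u^TGu)(v^THv)=0$ for all $u,v$ at every point. If $G\ne0$ at a point, some $u$ has $u^TGu>0$, so $v^THv=0$ for all $v$ and $H=0$ there. So at each point $G=0$ or $H=0$, and not both, because the trace sum is positive. Then $M$ is the disjoint union of the closed sets $\{G=0\}$ and $\{H=0\}$. As $M$ is connected, $G\equiv0$ or $H\equiv0$, contradicting $\int\mathrm{tr}\,G=\int\mathrm{tr}\,H=3$. This proves Theorem B. $\blacksquare$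

## 10. All values of the ratio

*Proof of Theorem C.* If $\lambda^{-1}g\le g'\le\lambda g$ with $\lambda\ge1$, then masses of 2-cycles, and with them the stable norms, change by a factor in $[\lambda^{-1},\lambda]$, and volumes by a factor in $[\lambda^{-2},\lambda^2]$. So the ratio $\mathrm{stsys}_{2,6}^2/\mathrm{Vol}$ is continuous in $g$ for the $C^0$ topology. The space of metrics is convex, hence connected, so the set of values is an interval. By Theorems A and B its supremum is $(15\pi/8)^{1/3}$ and is not attained. All values are positive, since $\|\cdot\|_g$ is a norm and so $|B|<\infty$.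

It remains to see that the infimum is $0$. Start with the flat metric on $\mathbb R^4/\mathbb Z^4$ and enlarge it conformally inside a small ball, so that the volume tends to $\infty$. Each of the six basis classes $e_i\wedge e_j$ is still represented by a flat coordinate 2-torus of area $1$ that misses the ball: keep the two remaining coordinates away from the ball. So $\|e_i\wedge e_j\|_g\le1$, and the stable norm is bounded above by the $\ell^1$ norm in this basis. Hence $|B|\ge 2^6/6!$, and by (5) $\mathrm{stsys}_{2,6}$ stays bounded while the volume tends to $\infty$. The ratio tends to $0$. $\blacksquare$
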